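\title{Every Polish group is a quotient of a zero-dimensional Polish group}

\begin{abstract}
We prove that every Polish group $K$ is a continuous homomorphic image of a zero-dimensional Polish group $G$. The group $G$ is the closure of a countable free group in the isometry group of a zero-dimensional complete metric space. The metric comes from a Cayley-type graph whose edges have types $n\in\mathbb N$, built so that between any two vertices a single path minimizes the number of edges of every type at once. The group $G$ can be chosen so that continuous homomorphisms into countable discrete free groups separate its points, or abelian when $K$ is abelian, and one zero-dimensional Polish group maps onto all Polish groups. ``Zero-dimensional'' cannot be replaced by ``non-archimedean''.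
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Polish group} is a topological group whose topology is separable and completely metrizable. A topological space is \emph{zero-dimensional} if it has a basis of clopen sets. We call $K$ a \emph{homomorphic image} of $G$ if there is a continuous surjective homomorphism $G\to K$. A continuous surjective homomorphism between Polish groups is open, so for Polish groups this means that $K$ is topologically isomorphic to $G/N$ for a closed normal subgroup $N$ of $G$. This paper answers the following question, an open problem that comes from \cite{compactifications}.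

\begin{quote}
\emph{Is every Polish group a homomorphic image of a zero-dimensional Polish group?}
\end{quote}

For spaces in place of groups the answer is yes, and it is easy. Let $Y$ be a nonempty complete metric space with a countable dense set $D$. The sequences $(d_n)$ in $D$ with $d(d_n,d_{n+1})\le 2^{-n}$ form a closed subset of the product $D^{\mathbb N}$ of discrete spaces, and $(d_n)\mapsto\lim_n d_n$ maps this zero-dimensional Polish space continuously onto $Y$.

For groups the first attempt fails. The most accessible clopen sets in a topological group are the cosets of open subgroups. A topological group is \emph{non-archimedean} if the open subgroups form a neighborhood basis at $1$; such a group is zero-dimensional, because an open subgroup is the complement of the union of its other cosets. But open homomorphisms send open subgroups to open subgroups, so a non-archimedean Polish group cannot map onto $\mathbb R$, whose only open subgroup is $\mathbb R$. A zero-dimensional group that maps onto $\mathbb R$ must have small clopen neighborhoods of $1$ that contain no open subgroup. Such groups exist: writing real numbers in base $4$ leads to one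 (Example~\ref{ex:R}), and the same device handles every abelian Polish group. This suggests the answer yes, but the abelian argument rests on commutativity throughout. The general case is our main result.

\begin{theorem}\label{thm:A}
Every Polish group is a continuous homomorphic image of a zero-dimensional Polish group.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(a)] For every Polish group $K$, the zero-dimensional Polish group $G$ mapping onto $K$ can be chosen so that there are continuous homomorphisms $\pi_n\colon G\to F_n$ $(n\in\mathbb N)$ into countable discrete free groups with $\bigcap_n\ker\pi_n=\{1\}$. So the open normal subgroups of $G$ with countable free quotient intersect in $\{1\}$; the group $G$ is torsion-free and injects continuously into a non-archimedean Polish group.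
\item[(b)] Every abelian Polish group is a continuous homomorphic image of an abelian zero-dimensional Polish group.
\item[(c)] There is one zero-dimensional Polish group that has every Polish group as a continuous homomorphic image.
\item[(d)] A Polish group is a continuous homomorphic image of a non-archimedean Polish group if and only if it is itself non-archimedean.
\end{enumerate}
\end{theorem}

To prove Theorem~\ref{thm:A} we build a countable free group $F$, a homomorphism $\rho\colon F\to K$, and a left-invariant graph on $F$ whose edges have types $n\in\mathbb N$; an edge of type $n$ moves the image in $K$ by less than $4^{-n}$. Let $\delta_n(x,y)$ be the least number of type-$n$ edges on a path from $x$ to $y$. The heart of the proof is to arrange that one path attains all these minima simultaneously. Then $N=\max_n2^{-n}\delta_n$ is a left-invariant metric on $F$ that dominates the metric of $K$ and has a zero-dimensional completion $X$, and $G$ is the closure of $F$ in the isometry group of $X$.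

Section~\ref{sec:facts} collects the standard facts that we use. Section~\ref{sec:abelian} proves parts (d) and (b) of Theorem~\ref{thm:B}; the example there is the model for the general construction. Sections~\ref{sec:graphs} and~\ref{sec:induction} are pure combinatorics of free groups. Sections~\ref{sec:metric} and~\ref{sec:group} construct $X$ and $G$ and prove Theorem~\ref{thm:A}, and Section~\ref{sec:free} proves parts (a) and (c) of Theorem~\ref{thm:B}.

\section{Standard facts}\label{sec:facts}

Throughout, $\mathbb N=\{0,1,2,\dots\}$. We use the following textbook facts.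

\begin{enumerate}
\item[(F1)] Every Polish group $K$ has a compatible left-invariant metric $d$, that is, $d(hk,hl)=d(k,l)$; replacing $d$ by $d/(1+d)$ we may assume $d<1$. Completeness of $d$ is not asserted, but $K$ is complete in the two-sided uniformity: the metric $d(k,l)+d(k^{-1},l^{-1})$ is compatible and complete.
\item[(F2)] A continuous surjective homomorphism between Polish groups is open.
\item[(F3)] If $X$ is a complete separable metric space, the group $\operatorname{Iso}(X)$ of surjective isometries of $X$, with the topology of pointwise convergence, is a Polish group. A closed subgroup of a Polish group is Polish.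
\item[(F4)] A subset of a space is \emph{comeager} if it contains a countable intersection of dense open sets. In a nonempty Polish space any two comeager sets intersect (Baire category theorem).
\item[(F5)] Let $A$ be a subset of a nonempty Polish space $Y$. In the \emph{Banach--Mazur game} for $A$, players I and II alternately play nonempty open sets $U_0\supset V_0\supset U_1\supset V_1\supset\cdots$, player I playing the $U_i$ and player II the $V_i$. Player II wins if $\bigcap_iV_i\subset A$. If II has a winning strategy, then $A$ is comeager \cite[Theorem~8.33]{kechris}.
\end{enumerate}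

Subspaces and products of zero-dimensional spaces are zero-dimensional, since traces and finite intersections of preimages of clopen sets are clopen. All our other zero-dimensional spaces come from the next observation.

\begin{lemma}\label{lem:countable}
A metric space whose metric takes only countably many values is zero-dimensional.
\end{lemma}

\begin{proof}
If $r>0$ is not a value of the metric $d$, then $\{y:d(x,y)<r\}=\{y:d(x,y)\le r\}$ is clopen. There are arbitrarily small such $r$, so these balls form a basis.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $H$ be a dense subgroup of a metrizable group $G$, let $K$ be a Polish group, and let $\rho\colon H\to K$ be a homomorphism that is continuous at $1$. Then $\rho$ extends to a continuous homomorphism $\phi\colon G\to K$.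
\end{lemma}

\begin{proof}
Let $d$ be as in (F1), and let $h_i\in H$ converge to $g\in G$. As $i,j\to\infty$, both $h_i^{-1}h_j$ and $h_ih_j^{-1}$ tend to $1$, hence
\[
d(\rho(h_j),\rho(h_i))=d(\rho(h_i^{-1}h_j),1)\to0,\qquad d(\rho(h_j)^{-1},\rho(h_i)^{-1})=d(\rho(h_ih_j^{-1}),1)\to0 .
\]
By (F1) the sequence $\rho(h_i)$ converges. Interleaving two sequences with limit $g$ shows that the limit depends only on $g$; call it $\phi(g)$. Constant sequences give $\phi|_H=\rho$, and $\rho(h_ih_i')=\rho(h_i)\rho(h_i')$ gives $\phi(gg')=\phi(g)\phi(g')$ in the limit. If $g_m\to g$ in $G$, choose $h_m\in H$ within $1/m$ of $g_m$ with $d(\rho(h_m),\phi(g_m))<1/m$. Then $h_m\to g$, so $\rho(h_m)\to\phi(g)$ and $\phi(g_m)\to\phi(g)$.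
\end{proof}

\section{The non-archimedean obstruction and the abelian case}\label{sec:abelian}

\begin{proof}[Proof of Theorem~\ref{thm:B}(d)]
Let $\phi\colon G\to K$ be a continuous surjective homomorphism of Polish groups with $G$ non-archimedean. By (F2), $\phi(H)$ is an open subgroup of $K$ for every open subgroup $H$ of $G$. If $U$ is a neighborhood of $1$ in $K$, then $\phi^{-1}(U)$ contains such an $H$, and $\phi(H)\subset U$. So $K$ is non-archimedean. Conversely, a non-archimedean $K$ is the image of itself under the identity map.
\end{proof}

To cover a group such as $\mathbb R$, we think of its elements as convergent series and of the covering group as a group of digit sequences. The full product of discrete groups is non-archimedean and so cannot serve. The remedy is to restrict the growth of the digits and to refine the product topology accordingly. A \emph{norm} on an abelian group is a function $\lambda\ge0$ that vanishes only at $0$ and satisfies $\lambda(-d)=\lambda(d)$ and $\lambda(d+d')\le\lambda(d)+\lambda(d')$.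

\begin{lemma}\label{lem:c0}
For $n\in\mathbb N$ let $D_n$ be a countable abelian group with a norm $\lambda_n$ such that $\lambda_n(d)\ge2^{-n}$ for $d\ne0$. Then
\[
G=\Big\{x\in\prod_nD_n:\lambda_n(x_n)\to0\Big\},\qquad\|x\|=\sup_n\lambda_n(x_n),
\]
is an abelian zero-dimensional Polish group for the metric $\|x-y\|$.
\end{lemma}

\begin{proof}
The set $G$ is a subgroup and $\|\cdot\|$ is a norm on it, so $G$ is a topological group. Let $(x^i)_i$ be a Cauchy sequence. Since $\lambda_n\ge2^{-n}$ off $0$, the coordinate $x^i_n$ is eventually equal to some $x_n\in D_n$. Given $\varepsilon>0$, take $i_0$ with $\|x^i-x^j\|\le\varepsilon$ for $i,j\ge i_0$. Letting $j\to\infty$ gives $\lambda_n(x^i_n-x_n)\le\varepsilon$ for all $n$ and all $i\ge i_0$. Hence $\limsup_n\lambda_n(x_n)\le\varepsilon$. As $\varepsilon$ is arbitrary, $x\in G$ and $x^i\to x$. The countably many finitely supported sequences are dense, because the distance from $x$ to its truncation after coordinate $m$ is $\sup_{n>m}\lambda_n(x_n)\to0$. Finally, the supremum of a nonnegative null sequence is attained, so $\|x\|$ is one of the countably many numbers $\lambda_n(d)$, and Lemma~\ref{lem:countable}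 applies.
\end{proof}

\begin{example}\label{ex:R}
Take $D_n=\mathbb Z$ and $\lambda_n(m)=2^{-n}|m|$. Then $G$ is the group of integer sequences with $2^{-n}|x_n|\to0$, and $\|x\|=\max_n2^{-n}|x_n|$. Put $\phi(x)=\sum_n4^{-n}x_n\in\mathbb R$. Since $4^{-n}|x_n|\le2^{-n}\|x\|$, we have $|\phi(x)|\le2\|x\|$, and $\phi$ is a continuous homomorphism. It is onto: a real number has an expansion in base $4$ with $x_0\in\mathbb Z$ and $x_n\in\{0,1,2,3\}$ for $n\ge1$, and bounded sequences lie in $G$. In accordance with Theorem~\ref{thm:B}(d), $G$ has no small open subgroups. Indeed, the unit vector $e_n$ has norm $2^{-n}$, so an open subgroup contains some $e_n$, and with it $2^ne_n$, which has norm~$1$.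
\end{example}

Three features of this example survive in the general construction. The number $|x_n|$ counts the steps $\pm e_n$ ``of type $n$'' needed to go from $0$ to $x$. A step of type $n$ costs $2^{-n}$ in $G$ but moves the image by only $4^{-n}$, and this gap makes a maximum dominate a sum. And the norm is a maximum of rescaled integer-valued functions, which forces it to take only countably many values.

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Write $K$ additively and let $d$ be a compatible invariant metric. Then $d(-k,-l)=d(k,l)$, so $d$ is complete by (F1). Put $|k|=d(k,0)$ and let $D$ be a countable dense subgroup of $K$. Define $\lambda_n(0)=0$ and $\lambda_n(a)=\max(2^n|a|,2^{-n})$ for $0\ne a\in D$. This is a norm: if $a+a'\neq0$, then $2^n|a+a'|\le2^n|a|+2^n|a'|\le\lambda_n(a)+\lambda_n(a')$, and $2^{-n}\le\lambda_n(a)+\lambda_n(a')$ because one of $a,a'$ is nonzero. Let $G$ be the group of Lemma~\ref{lem:c0} for $D_n=D$. For $x\in G$ we have $|x_n|\le2^{-n}\|x\|$, so $\phi(x)=\sum_nx_n$ converges in $K$ and $|\phi(x)|\le2\|x\|$. Thus $\phi$ is a continuous homomorphism. Given $k\in K$, choose $x_n\in D$ successively with $|k-(x_0+\dots+x_n)|\le8^{-n-1}$.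 For $n\ge1$ we get $|x_n|\le8^{-n}+8^{-n-1}\le2\cdot8^{-n}$, so $\lambda_n(x_n)\le\max(2\cdot4^{-n},2^{-n})\to0$. Hence $x\in G$ and $\phi(x)=k$.
\end{proof}

\section{Typed graphs on free groups}\label{sec:graphs}

To imitate Example~\ref{ex:R} for a nonabelian $K$, replace the finitely supported sequences by a free group $F$ on letters $S_0\sqcup S_1\sqcup\cdots$, where the letters of $S_n$ are sent to elements of $K$ that are close to $1$ when $n$ is large. Two difficulties appear.

First, for a left-invariant metric $N$ on $F$, right multiplication need not be continuous, and the completion $X$ has no reason to be a group. But left translations extend to isometries of $X$, and we can close $F$ up in $\operatorname{Iso}(X)$. There a letter $s$ is close to $1$ when $N(sx,x)=N(x^{-1}sx,1)$ is small for all $x$ in a large finite set. So besides $s\in S_n$, the conjugates $x^{-1}sx$ with $x$ in a finite set $P_n$ must count as single steps of type $n$.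

Second, the new steps create cycles, and different paths between two points compete. Write $|\gamma|_n$ for the number of type-$n$ steps of a path $\gamma$. The function $\inf_\gamma\max_n2^{-n}|\gamma|_n$ dominates the metric of $K$, by summing along a path, but nothing suggests that its completion is zero-dimensional. The function $\max_n2^{-n}\min_\gamma|\gamma|_n$ is built from integer-valued functions, but the minima may be attained on different paths, and then there is no path to sum along. The two functions agree when one path minimizes all $|\gamma|_n$ at once. This section isolates a condition on the sets $P_n$ that guarantees such paths.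

\begin{definition}
A \emph{system of length $n$} consists of pairwise disjoint countable sets $S_0,\dots,S_{n-1}$ and finite sets $P_0,\dots,P_{n-1}$ with $1\in P_j\subset F_j$, where $F_j$ is the free group on $S_0\sqcup\dots\sqcup S_{j-1}$. Thus $\{1\}=F_0\subset F_1\subset\dots\subset F_n$ and $P_0=\{1\}$. Put
\[
C_j=\{y^{-1}sy:y\in P_j,\ s\in S_j\}\qquad(j<n).
\]
The graph $\Gamma_n$ has vertex set $F_n$ and edges $\{x,xc\}$ for $x\in F_n$, $c\in C_j$, $j<n$; such an edge has \emph{type}~$j$.
\end{definition}

The reduced word of $y^{-1}s^{\pm1}y$ contains a letter from $S_j$, so $C_j\cup C_j^{-1}\subset F_{j+1}\setminus F_j$ and the type of an edge is well defined. Left multiplication by an element of $F_n$ is a type-preserving automorphism of $\Gamma_n$. Since $1\in P_j$, we have $S_j\subset C_j$, so $\Gamma_n$ is connected.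

A \emph{path} is a finite sequence of vertices in which consecutive vertices are joined by an edge; repetitions and paths with no edges are allowed. For a path $\gamma$ in $\Gamma_n$ let $|\gamma|=(|\gamma|_j)_{j<n}\in\mathbb N^n$, where $|\gamma|_j$ is the number of its type-$j$ edges. For $x,y\in F_n$ put
\[
\delta_j(x,y)=\min\{|\gamma|_j:\gamma\text{ a path in }\Gamma_n\text{ from }x\text{ to }y\},\qquad\delta=(\delta_j)_{j<n}\in\mathbb N^n .
\]
Each $\delta_j$ is a left-invariant pseudometric; the triangle inequality comes from concatenating paths. Vectors are compared coordinatewise, so $|\gamma|\ge\delta(x,y)$ for every path $\gamma$ from $x$ to $y$.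

\begin{definition}
A path $\gamma$ from $x$ to $y$ is \emph{good} if $|\gamma|=\delta(x,y)$. A vertex $p$ is \emph{between} $x$ and $y$ if $\delta(x,y)=\delta(x,p)+\delta(p,y)$. A nonempty set $P\subset F_n$ is \emph{gated} in $\Gamma_n$ if for every $a\in F_n$ there is $p\in P$, a \emph{gate} of $a$ in $P$, that is between $a$ and every $y\in P$.
\end{definition}

A gate is a nearest point of $P$ for all the pseudometrics $\delta_j$ at once, and one loses nothing by entering $P$ through it. Singletons are gated, and left translates of gated sets are gated.

\begin{lemma}\label{lem:between}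
\begin{enumerate}
\item[(i)] Every vertex of a good path from $x$ to $y$ is between $x$ and $y$.
\item[(ii)] If $\delta(a,y)=\delta(a,u)+\delta(u,v)+\delta(v,y)$, then $u$ and $v$ are both between $a$ and $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $p$ splits the good path into $\gamma_1$ and $\gamma_2$, then $\delta(x,y)=|\gamma_1|+|\gamma_2|\ge\delta(x,p)+\delta(p,y)\ge\delta(x,y)$. (ii) The right side is at least $\delta(a,u)+\delta(u,y)$ and at least $\delta(a,v)+\delta(v,y)$, and both are at least $\delta(a,y)$.
\end{proof}

\begin{example}\label{ex:ladder}
Let $S_0=\{a\}$, $S_1=\{b\}$, $S_2=\{s\}$ and $P_0=P_1=\{1\}$. Then $\Gamma_2$ is the Cayley tree of the free group on $a,b$. Every path between two vertices of a tree runs through all edges of the geodesic, so geodesics are good. A finite subtree $P$ is gated: the point of $P$ nearest to $x$ lies on the geodesic from $x$ to each point of $P$.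

First take $P_2=\{1,ab\}$. This set is not gated: $\delta(a,1)=(1,0)$, $\delta(a,ab)=(0,1)$ and $\delta(1,ab)=(1,1)$, so $a$ has no gate. In $\Gamma_3$ the type-$2$ edges $\{1,s\}$ and $\{ab,sab\}$ join the cosets $F_2$ and $sF_2$ (Figure~\ref{fig:ladder}). The path $a,1,s,sa$ has counts $(2,0,1)$ and the path $a,ab,sab,sa$ has counts $(0,2,1)$. A path from $a$ to $sa$ changes the coset of $F_2$ and so uses a type-$2$ edge. Hence $\delta(a,sa)=(0,0,1)$. A good path would be a single edge, but $a^{-1}sa\notin C_2\cup C_2^{-1}$. There is no good path from $a$ to $sa$.

Now take the subtree $P_2=\{1,a,ab\}$, and compare the paths from $x\in F_2$ to $sw\in sF_2$ that use a single type-$2$ edge $\{z,sz\}$, $z\in P_2$. In types $0$ and $1$ such a path costs at least $\delta(x,z)+\delta(z,w)$, computed in $\Gamma_2$. If $p$ is the gate of $x$, then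
\[
\delta(x,z)+\delta(z,w)=\delta(x,p)+\delta(p,z)+\delta(z,w)\ge\delta(x,p)+\delta(p,w).
\]
So crossing at the gate is optimal for both types, whatever the destination $sw$ is. This inequality, applied once for each coset that a path has to leave, is the core of Section~\ref{sec:induction}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\node (o) at (0,0) {$1$};
\node (a) at (1.6,0) {$a$};
\node (ab) at (3.2,0) {$ab$};
\node (s) at (0,1.2) {$s$};
\node (sa) at (1.6,1.2) {$sa$};
\node (sab) at (3.2,1.2) {$sab$};
\draw (o) -- node[below] {\small $0$} (a);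
\draw (a) -- node[below] {\small $1$} (ab);
\draw (s) -- node[above] {\small $0$} (sa);
\draw (sa) -- node[above] {\small $1$} (sab);
\draw[thick] (o) -- node[left] {\small $2$} (s);
\draw[thick] (ab) -- node[right] {\small $2$} (sab);
\draw[thick,dashed] (a) -- node[right] {\small $2$} (sa);
\node at (4.2,0) {$F_2$};
\node at (4.2,1.2) {$sF_2$};
\end{tikzpicture}
\caption{Part of a graph on the free group on $a,b,s$; labels are edge types. If the cosets $F_2$ and $sF_2$ are joined only at $1$ and $ab$, then from $a$ to $sa$ the left route avoids type $1$ and the right route avoids type $0$, but no path with a single type-$2$ edge avoids both. Joining the cosets along the whole segment $\{1,a,ab\}$ adds the dashed edge, which is optimal for all three types.}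
\label{fig:ladder}
\end{figure}

From stage to stage the graphs acquire cycles, so it is not evident that there will always be enough gated sets to continue. The induction therefore carries their existence along.

\begin{proposition}\label{prop:main}
Let $(S_j,P_j)_{j<n}$ be a system of length $n$ such that $P_j$ is gated in $\Gamma_j$ for every $j<n$. Then:
\begin{enumerate}
\item[$(\mathrm I_n)$] any two vertices of $\Gamma_n$ are joined by a good path;
\item[$(\mathrm{II}_n)$] every finite subset of $F_n$ is contained in a finite set that is gated in $\Gamma_n$;
\item[$(\mathrm{III}_n)$] if $n\ge1$ and $x,y\in F_{n-1}$, then $\delta_j(x,y)$ has the same value in $\Gamma_n$ as in $\Gamma_{n-1}$ for $j<n-1$, and $\delta_{n-1}(x,y)=0$.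
\end{enumerate}
\end{proposition}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:induction}

For $n=0$ the graph is a single point. Assume that $(\mathrm I_n)$ and $(\mathrm{II}_n)$ hold and that $P_n$ is gated in $\Gamma_n$. We prove the three statements for $n+1$. The plan is to see $\Gamma_{n+1}$ as a family of copies of $\Gamma_n$, glued along translates of $P_n$ according to the pattern of a tree.

\subsection*{Cosets}
An edge $\{x,xc\}$ of type $j<n$ has $c\in F_n$, so it stays in the coset $xF_n$. Left multiplication by $g$ maps $\Gamma_n$ isomorphically onto the coset $gF_n$ with its edges of type $<n$. For $u,v$ in one coset put $\delta(u,v)=\delta(1,u^{-1}v)\in\mathbb N^n$, computed in $\Gamma_n$. This is the vector of minimal counts for paths inside the coset, and $\delta(hu,hv)=\delta(u,v)$ for all $h\in F_{n+1}$. Good paths and gated sets make sense inside each coset, and $(\mathrm I_n)$, $(\mathrm{II}_n)$ hold there. We write $\hat\delta\in\mathbb N^{n+1}$ for the vector of minimal counts in $\Gamma_{n+1}$.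

\subsection*{The tree}
Let $\mathcal T$ be the graph whose vertices are the cosets $gF_n$ $(g\in F_{n+1})$ and whose oriented edges are the pairs $(g,t)$ with $g\in F_{n+1}$ and $t\in S_n\cup S_n^{-1}$. The edge $(g,t)$ goes from $gF_n$ to $gtF_n$, and its reverse is $(gt,t^{-1})$. This is the Bass--Serre tree of $F_{n+1}$ viewed as an iterated HNN extension of $F_n$ with stable letters $s\in S_n$ and trivial edge groups; a direct proof is short.

\begin{lemma}\label{lem:tree}
The graph $\mathcal T$ is a tree.
\end{lemma}

\begin{proof}
A walk $(g_1,t_1),\dots,(g_k,t_k)$ starting at the vertex $F_n$ has $g_1=h_0$ and $g_{i+1}=g_it_ih_i$ with arbitrary $h_0,\dots,h_{k-1}\in F_n$, and it ends at $h_0t_1h_1\cdots h_{k-1}t_kF_n$. Every coset has this form because $F_n\cup S_n$ generates $F_{n+1}$, so $\mathcal T$ is connected. The walk backtracks at step $i$, meaning $(g_{i+1},t_{i+1})=(g_it_i,t_i^{-1})$, exactly when $h_i=1$ and $t_{i+1}=t_i^{-1}$. Suppose that $k\ge1$ and the walk never backtracks. Write each $h_i$ as a reduced word in $S_0\cup\dots\cup S_{n-1}$. Then $h_0t_1h_1\cdots t_k$ is a reduced word that contains a letter from $S_n$, so it is not in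 $F_n$, and the walk is not closed. Since $F_{n+1}$ acts transitively on the vertices by automorphisms of $\mathcal T$, no non-backtracking walk of positive length is closed.
\end{proof}

For an oriented edge $e=(g,t)$ let $P_e^-=gP_n\subset gF_n$ and $P_e^+=gtP_n\subset gtF_n$ be its \emph{ends}, and let $\tau_e$ be left multiplication by $gtg^{-1}$. The ends are finite and gated in their cosets. The map $\tau_e$ sends $gy$ to $gty$, so it maps $gF_n$ onto $gtF_n$ and $P^-_e$ onto $P^+_e$, preserving types and $\delta$. Reversing $e$ exchanges the ends and replaces $\tau_e$ by $\tau_e^{-1}$. A type-$n$ edge of $\Gamma_{n+1}$ is $\{x,xy^{-1}sy\}=\{gy,gsy\}$ with $g=xy^{-1}$, $y\in P_n$, $s\in S_n$. Hence the type-$n$ edges, traversed in either direction, are exactly the steps $z\to\tau_ez$ with $z\in P_e^-$; we say that such a step \emph{crosses} $e$. The edge $e$ is determined by the step, since a tree has at most one edge between two vertices. A path in $\Gamma_{n+1}$ thus induces a walk in $\mathcal T$, the sequence of edges that it crosses.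

\subsection*{Good paths}
Let $x,y\in F_{n+1}$ lie in cosets $A,B$, and let $e_1,\dots,e_k$ be the geodesic from $A$ to $B$ in $\mathcal T$. Write $P_i^\pm=P_{e_i}^\pm$ and $\tau_i=\tau_{e_i}$. For $z=(z_1,\dots,z_k)$ with $z_i\in P_i^-$ put
\[
L(z)=\delta(x,z_1)+\sum_{i=1}^{k-1}\delta(\tau_iz_i,z_{i+1})+\delta(\tau_kz_k,y)\in\mathbb N^n,
\]
with $L=\delta(x,y)$ if $k=0$. This is the cost, in types $<n$, of following the geodesic and crossing $e_i$ at $z_i$. Define the greedy choice $z^*$ recursively: $x_0=x$, $z_i^*$ is a gate of $x_{i-1}$ in $P_i^-$, and $x_i=\tau_iz_i^*\in P_i^+$. The points $z^*_1,x_1,\dots,z^*_i,x_i$ can be chosen knowing only $x$ and $e_1,\dots,e_i$.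

\begin{lemma}\label{lem:crossing}
We have $\hat\delta(x,y)=(L(z^*),k)$, and there is a good path in $\Gamma_{n+1}$ from $x$ to $y$ through all the points $z_i^*$ and $x_i$.
\end{lemma}

\begin{proof}
\emph{Step 1: for every path $\gamma$ in $\Gamma_{n+1}$ from $x$ to $y$ there is $z$ with $|\gamma|\ge(L(z),k)$.} We induct on $|\gamma|_n$. If the induced walk in $\mathcal T$ does not backtrack, it is the geodesic. Then $\gamma$ crosses $e_1,\dots,e_k$ at some points $z_1,\dots,z_k$, and the rest of $\gamma$ consists of in-coset paths from $x$ to $z_1$, from $\tau_1z_1$ to $z_2$, and so on. Each of them costs at least the corresponding term of $L(z)$. If the walk backtracks, then $\gamma$ contains a piece $u\to\tau_eu$, an in-coset path $\beta$ from $\tau_eu$ to $\tau_eu'$, and $\tau_eu'\to u'$, with $u,u'\in P_e^-$. Replace this piece by $\tau_e^{-1}\beta$, a path from $u$ to $u'$ with the same counts as $\beta$. The new path $\gamma'$ has the same counts as $\gamma$ in types $<n$ and two type-$n$ edges fewer. By induction $|\gamma|\ge|\gamma'|\ge(L(z),k)$ for some $z$.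

\emph{Step 2: $L(z^*)\le L(z)$ for every $z$.} We replace $z_1,z_2,\dots$ by $z_1^*,z_2^*,\dots$ in this order and show that $L$ does not increase. When $z_1,\dots,z_{i-1}$ have been replaced, the terms that involve $z_i$ are $\delta(x_{i-1},z_i)+\delta(\tau_iz_i,w)$, where $w=z_{i+1}$ if $i<k$ and $w=y$ if $i=k$. Since $z_i^*$ is a gate of $x_{i-1}$ and $\tau_i$ preserves $\delta$,
\begin{align*}
\delta(x_{i-1},z_i)+\delta(\tau_iz_i,w)&=\delta(x_{i-1},z_i^*)+\delta(z_i^*,z_i)+\delta(\tau_iz_i,w)\\
&=\delta(x_{i-1},z_i^*)+\delta(x_i,\tau_iz_i)+\delta(\tau_iz_i,w)\\
&\ge\delta(x_{i-1},z_i^*)+\delta(x_i,w),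
\end{align*}
and the last line consists of the same two terms with $z_i^*$ in place of $z_i$. This is the step that needs $P_n$ to be gated.

\emph{Step 3.} By $(\mathrm I_n)$, join $x_{i-1}$ to $z_i^*$ for $1\le i\le k$, and $x_k$ to $y$, by good in-coset paths, and insert the steps $z_i^*\to x_i$. The resulting path has counts exactly $(L(z^*),k)$. By Steps 1 and 2 every path from $x$ to $y$ has counts at least $(L(z^*),k)$. So this vector is $\hat\delta(x,y)$ and the path is good.
\end{proof}

Lemma~\ref{lem:crossing} contains $(\mathrm I_{n+1})$. For $k=0$ it gives $\hat\delta(x,y)=(\delta(x,y),0)$ whenever $x,y$ lie in one coset. This is $(\mathrm{III}_{n+1})$, and it shows that for three points of one coset, betweenness means the same for $\delta$ and for $\hat\delta$.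

\subsection*{Gated sets}
Let $E\subset F_{n+1}$ be finite; we may assume $E\ne\emptyset$. Taking a gated hull of $E$ in each coset separately is not enough, because a good path from one coset to another leaves through the ends of tree edges. So these ends are included. Let $T$ be the finite subtree of $\mathcal T$ spanned by the cosets that meet $E$. For each vertex $B$ of $T$, use $(\mathrm{II}_n)$ in $B$ to choose a finite set $Q_B\subset B$, gated in $B$, that contains $E\cap B$ and $P_e^-$ for every oriented edge $e$ of $T$ starting at $B$. Here we use that $P_n$ is finite. Let $Q=\bigcup_{B\in T}Q_B$, a finite set containing $E$. We show that every $a\in F_{n+1}$ has a gate in $Q$. Let $A$ be the coset of $a$.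

\emph{Case $A\in T$.} Let $p$ be a gate of $a$ in $Q_A$, and let $y\in Q_B$ with $B\in T$. If $B=A$, then $p$ is between $a$ and $y$ by choice. If $B\ne A$, the geodesic from $A$ to $B$ lies in $T$, so its first edge $e_1$ has $P_{e_1}^-\subset Q_A$. By Lemmas~\ref{lem:crossing} and~\ref{lem:between}(i), the point $z=z_1^*\in Q_A$ is between $a$ and $y$. As $p$ is between $a$ and $z$,
\[
\hat\delta(a,y)=\hat\delta(a,p)+\hat\delta(p,z)+\hat\delta(z,y),
\]
and $p$ is between $a$ and $y$ by Lemma~\ref{lem:between}(ii).

\emph{Case $A\notin T$.} Let $B_0$ be the vertex of $T$ nearest to $A$, and $e_1,\dots,e_i$ the geodesic from $A$ to $B_0$. Every geodesic from $A$ to a vertex of $T$ begins with $e_1,\dots,e_i$. Make the greedy choice from $a$ along these edges once and for all, and let $p_0=x_i\in B_0$. For every $y\in Q$ this choice extends to a greedy choice for the pair $(a,y)$, so $p_0$ is between $a$ and $y$ by Lemmas~\ref{lem:crossing} and~\ref{lem:between}(i). By the first case $p_0$ has a gate $p$ in $Q$. For $y\in Q$,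
\[
\hat\delta(a,y)=\hat\delta(a,p_0)+\hat\delta(p_0,p)+\hat\delta(p,y),
\]
and $p$ is between $a$ and $y$ by Lemma~\ref{lem:between}(ii).

This proves $(\mathrm{II}_{n+1})$ and completes the proof of Proposition~\ref{prop:main}.

\section{The metric $N$ and its completion}\label{sec:metric}

Fix a Polish group $K$, a compatible left-invariant metric $d_K<1$, and a countable dense set $D\subset K$. We construct recursively $P_n$, $S_n$ and homomorphisms $\rho\colon F_n\to K$ extending each other. The sets $P_n$ must be gated and must exhaust the union of the $F_n$; the letters of $S_n$ are chosen after $P_n$, so that all their conjugates by $P_n$ have small image.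

Suppose that a system $(S_j,P_j)_{j<n}$ with each $P_j$ gated in $\Gamma_j$ and the homomorphism $\rho\colon F_n\to K$ are given. Fix an enumeration $(f_{n,i})_{i\in\mathbb N}$ of the countable group $F_n$, with repetitions if needed. By $(\mathrm{II}_n)$ choose a finite gated set $P_n\subset F_n$ that contains $1$, $P_{n-1}$ (if $n\ge1$), and all $f_{m,i}$ with $m,i\le n$. Put
\[
O_n=\{k\in K:d_K(k\rho(y),\rho(y))<4^{-n}\text{ for all }y\in P_n\}.
\]
This is an open neighborhood of $1$ because $P_n$ is finite, and $O_0=K$ because $d_K<1$. Let $S_n=\{s_{n,d}:d\in D\cap O_n\}$ be a set of new letters, and extend $\rho$ to $F_{n+1}$ by $\rho(s_{n,d})=d$. Thus $\rho(S_n)=D\cap O_n$ is dense in $O_n$.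

Let $F=\bigcup_nF_n$, the free group on $\bigsqcup_nS_n$, and $\Gamma=\bigcup_n\Gamma_n$. The sets $P_n$ increase and $\bigcup_nP_n=F$. Define $\delta_j(x,y)$ for $x,y\in F$ and $j\in\mathbb N$ by minimizing over paths in $\Gamma$. Every path in $\Gamma$ lies in some $\Gamma_m$. So by (III), for $x,y\in F_n$ the number $\delta_j(x,y)$ is the value computed in $\Gamma_n$ if $j<n$, and it is $0$ if $j\ge n$. Consequently the $\delta_j$ are left-invariant $\mathbb N$-valued pseudometrics on $F$, only finitely many $\delta_j(x,y)$ are nonzero, and a good path in $\Gamma_n$ has exactly $\delta_j(x,y)$ edges of type $j$ for every $j\in\mathbb N$. Put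
\[
N(x,y)=\max_n2^{-n}\delta_n(x,y)\qquad(x,y\in F).
\]

\begin{lemma}\label{lem:N}
The function $N$ is a left-invariant metric on $F$, and:
\begin{enumerate}
\item[(a)] $d_K(\rho(x),\rho(y))\le2N(x,y)$ for all $x,y\in F$;
\item[(b)] $N(sx,x)\le2^{-n}$ for all $x\in P_n$ and $s\in S_n$;
\item[(c)] $N(x,y)\ge2^{-(n-1)}$ for all distinct $x,y\in F_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
As a maximum of left-invariant pseudometrics, $N$ is a left-invariant pseudometric. If $x\ne y$ lie in $F_n$, a good path between them has an edge, of some type $j<n$, so $\delta_j(x,y)\ge1$. This gives (c), and $N$ is a metric.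

(a) For an edge $\{u,uy^{-1}sy\}$ with $y\in P_n$, $s\in S_n$, left invariance of $d_K$ and $\rho(s)\in O_n$ give
\[
d_K(\rho(u),\rho(uy^{-1}sy))=d_K(1,\rho(y)^{-1}\rho(s)\rho(y))=d_K(\rho(y),\rho(s)\rho(y))<4^{-n}.
\]
Summing along a good path from $x$ to $y$ and using $\delta_n\le2^nN$,
\[
d_K(\rho(x),\rho(y))\le\sum_n4^{-n}\delta_n(x,y)\le\sum_n2^{-n}N(x,y)=2N(x,y).
\]

(b) The points $x$ and $sx=x(x^{-1}sx)$ are joined by an edge of type $n$. So $\delta_n(x,sx)\le1$ and $\delta_j(x,sx)=0$ for $j\ne n$.
\end{proof}

Let $X$ be the completion of $(F,N)$, a complete separable metric space whose metric we still call $N$. That $N$ has dyadic rational values on $F$ does not by itself say anything about $X$: the dyadic rationals complete to $\mathbb R$. What passes to the completion is the representation of $N$ as a maximum of rescaled integer-valued functions.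

\begin{lemma}\label{lem:X}
The space $X$ is zero-dimensional.
\end{lemma}

\begin{proof}
The triangle inequality for $\delta_n$ and $2^{-n}\delta_n\le N$ give
\begin{equation}\label{eq:lip}
|2^{-n}\delta_n(x,y)-2^{-n}\delta_n(x',y')|\le N(x,x')+N(y,y')
\end{equation}
on $F$. So $\delta_n$ extends continuously to $X\times X$, the estimate \eqref{eq:lip} persists, and the extension has values in the closed set $\mathbb N$. The function $\sup_n2^{-n}\delta_n$ also satisfies \eqref{eq:lip}, so it is continuous, and it agrees with $N$ on $F\times F$. Hence $N=\sup_n2^{-n}\delta_n$ on $X\times X$. Fix $x,y\in X$ and $\varepsilon>0$, and take $x',y'\in F$ within $\varepsilon$ of $x,y$. For large $n$ we have $\delta_n(x',y')=0$, so $2^{-n}\delta_n(x,y)\le2\varepsilon$ by \eqref{eq:lip}. Thus $2^{-n}\delta_n(x,y)\to0$, the supremum is attained, and $N(x,y)$ is a dyadic rational. Apply Lemma~\ref{lem:countable}.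
\end{proof}

\section{The group $G$ and the surjection onto $K$}\label{sec:group}

Left translation by $g\in F$ is an isometry of $(F,N)$ and extends uniquely to a surjective isometry of $X$. Let $o\in X$ be the identity of $F$ regarded as a point of $X$. Since $go=g$, the resulting homomorphism $F\to\operatorname{Iso}(X)$ is injective, and we regard $F$ as a subgroup of $\operatorname{Iso}(X)$. Let $G$ be its closure, a Polish group by (F3).

For $g,g'\in\operatorname{Iso}(X)$, $x\in X$ and $x'\in F$ we have $N(gx,g'x)\le N(gx',g'x')+2N(x,x')$. So isometries that agree on $F$ are equal, and pointwise convergence on $F$ implies pointwise convergence on $X$. Therefore $g\mapsto(gx)_{x\in F}$ is a topological embedding of $\operatorname{Iso}(X)$ into $X^F$. By Lemma~\ref{lem:X}, $X^F$ is zero-dimensional, and so is $G$. Also, the sets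
\begin{equation}\label{eq:nbhd}
\{h\in G:N(hx_i,x_i)<\eta\text{ for }i\le l\}\qquad(x_1,\dots,x_l\in F,\ \eta>0)
\end{equation}
form a neighborhood basis at $1$ in $G$.

If $g_i\in F$ and $g_i\to1$ in $G$, then $N(g_io,o)\to0$, so $\rho(g_i)\to1$ by Lemma~\ref{lem:N}(a). By Lemma~\ref{lem:extend}, $\rho$ extends to a continuous homomorphism $\phi\colon G\to K$; this uses the completeness of $K$. The image $\phi(G)$ is dense, since it contains $\rho(S_0)=D\cap O_0=D$.

It remains to show that $\phi$ is onto. In the abelian case we approximated a given $k$ successively. Here the partial products $g_i=s_0s_1\cdots s_i$ of letters converge in $G$ only if the inverses converge too. By Lemma~\ref{lem:N}(b) the quantity $N(g_i^{-1}x,g_{i-1}^{-1}x)=N(g_{i-1}^{-1}x,s_ig_{i-1}^{-1}x)$ is under control when $s_i\in S_n$ and $g_{i-1}^{-1}x\in P_n$. So $n$ has to be chosen after $g_{i-1}$, and then the remaining error $\rho(g_{i-1})^{-1}k$ need not lie in $O_n$. We therefore give up aiming at a prescribed $k$ and show that a comeager set of elements is reached, which is enough for a subgroup. The input is the following weak form of openness, for which the edges $x^{-1}sx$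 were introduced.

\begin{lemma}\label{lem:nearopen}
If $W\subset G$ is open and $g\in W$, then $\phi(g)\in\operatorname{int}\overline{\phi(W)}$.
\end{lemma}

\begin{proof}
Since $\phi(g^{-1}W)=\phi(g)^{-1}\phi(W)$, we may assume $g=1$. Then $W$ contains a set of the form \eqref{eq:nbhd}. Take $n$ with $x_1,\dots,x_l\in P_n$ and $2^{-n}<\eta$; this is possible because the $P_n$ increase and exhaust $F$. By Lemma~\ref{lem:N}(b), $S_n\subset W$. So $\phi(W)\supset D\cap O_n$, and $\overline{\phi(W)}$ contains the open neighborhood $O_n$ of $1$.
\end{proof}

\begin{lemma}\label{lem:onto}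
Let $\phi\colon G\to K$ be a continuous homomorphism of Polish groups with dense image, such that $\phi(g)\in\operatorname{int}\overline{\phi(W)}$ whenever $W\subset G$ is open and $g\in W$. Then $\phi$ is onto.
\end{lemma}

\begin{proof}
We describe a winning strategy for II in the Banach--Mazur game for $\phi(G)\subset K$. Fix a complete compatible metric on $G$ and a compatible metric on $K$. Player II builds on the side open sets $G=W_{-1}\supset W_0\supset W_1\supset\cdots$ in $G$ and ensures $V_i\subset\overline{\phi(W_i)}$. Then every move of I satisfies $U_i\subset\overline{\phi(W_{i-1})}$: for $i=0$ because the image is dense, and for $i\ge1$ because $U_i\subset V_{i-1}$. As $U_i$ is open and nonempty, there is $g_i\in W_{i-1}$ with $\phi(g_i)\in U_i$. Player II chooses an open set $W_i\ni g_i$ with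
\[
\overline{W_i}\subset W_{i-1},\qquad\operatorname{diam}W_i\le2^{-i},\qquad\phi(W_i)\subset U_i,\qquad\operatorname{diam}\phi(W_i)\le2^{-i},
\]
which a small ball around $g_i$ satisfies, and plays $V_i=U_i\cap\operatorname{int}\overline{\phi(W_i)}$. This set is open and contains $\phi(g_i)$ by hypothesis.

By completeness of $G$, $\bigcap_iW_i=\bigcap_i\overline{W_i}=\{g\}$ for some $g\in G$. Then $\phi(g)\in\bigcap_iU_i=\bigcap_iV_i$. Since $\operatorname{diam}V_i\le2^{-i}$, we get $\bigcap_iV_i=\{\phi(g)\}\subset\phi(G)$, and II wins. By (F5), the subgroup $H=\phi(G)$ is comeager in $K$. For $k\in K$ the set $kH$ is comeager too, so $kH\cap H\ne\emptyset$ by (F4), and $k\in H$.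
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The group $G$ is Polish and zero-dimensional, and the continuous homomorphism $\phi\colon G\to K$ has dense image. By Lemmas~\ref{lem:nearopen} and~\ref{lem:onto} it is onto.
\end{proof}

\section{Discrete free quotients and a universal group}\label{sec:free}

The group of Example~\ref{ex:R} sits inside $\mathbb Z^{\mathbb N}$, and its coordinate projections are continuous and separate points. The group $G$ of Section~\ref{sec:group} has the same feature, with the groups $F_n$ as targets: deleting the letters of high type does not increase any $\delta_j$.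

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Let $G$ be the group of Section~\ref{sec:group}. Let $r_n\colon F\to F_n$ be the homomorphism that is the identity on $F_n$ and sends $S_j$ to $1$ for $j\ge n$. It fixes $C_j\subset F_n$ pointwise for $j<n$, and $r_n(y^{-1}sy)=1$ for $s\in S_j$, $j\ge n$. So an edge $\{x,xc\}$ of type $j<n$ is mapped to the edge $\{r_nx,(r_nx)c\}$ of type $j$, and an edge of type $\ge n$ is mapped to a point. A path $\gamma$ from $x$ to $y$ thus yields a path from $r_nx$ to $r_ny$ with at most $|\gamma|_j$ edges of type $j$. Hence $\delta_j(r_nx,r_ny)\le\delta_j(x,y)$ for all $j$, and $r_n$ is $1$-Lipschitz for $N$. By Lemma~\ref{lem:N}(c), $(F_n,N)$ is discrete and complete, so $r_n$ extends to a $1$-Lipschitz map $r_n\colon X\to F_n$.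

Define $\pi_n\colon G\to F_n$ by $\pi_n(g)=r_n(go)$. It is continuous into the discrete group $F_n$. We claim that
\begin{equation}\label{eq:equiv}
r_n(gx)=\pi_n(g)\,r_n(x)\qquad(g\in G,\ x\in X).
\end{equation}
The action $G\times X\to X$ is continuous, because $N(gx,g'x')\le N(gx,g'x)+N(x,x')$. So both sides of \eqref{eq:equiv} are continuous on $G\times X$, and they agree on the dense set $F\times F$. Taking $x=ho$ with $h\in G$ in \eqref{eq:equiv} gives $\pi_n(gh)=\pi_n(g)\pi_n(h)$. The homomorphism $\pi_n$ is the identity on $F_n$, hence onto.

For $x\in X$ we have $r_nx\to x$. Indeed, given $\varepsilon>0$, pick $m$ and $x'\in F_m$ with $N(x,x')<\varepsilon$. For $n\ge m$ we have $r_nx'=x'$, so $N(r_nx,x)\le N(r_nx,r_nx')+N(x',x)<2\varepsilon$. If $\pi_n(g)=1$ for all $n$, then by \eqref{eq:equiv}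
\[
gx=\lim_nr_n(gx)=\lim_nr_n(x)=x\qquad(x\in X),
\]
so $g=1$. Thus $\bigcap_n\ker\pi_n=\{1\}$.

Each $\ker\pi_n$ is an open normal subgroup with quotient the countable free group $F_n$. The map $g\mapsto(\pi_n(g))_n$ is a continuous injective homomorphism into $\prod_nF_n$. This product of countable discrete groups is Polish, and it is non-archimedean because the subgroups of sequences that are trivial in the first $m$ coordinates form a neighborhood basis at $1$. Finally, if $g^m=1$ with $m\ge1$, then $\pi_n(g)^m=1$, so $\pi_n(g)=1$ for all $n$ since free groups are torsion-free, and $g=1$.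
\end{proof}

\begin{remark}
If $K$ is not non-archimedean, the injection $G\to\prod_nF_n$ is not a topological embedding. Otherwise $G$ would be non-archimedean, as a subgroup of a non-archimedean group, and so would $K$ by Theorem~\ref{thm:B}(d).
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
By a theorem of Ding \cite{ding} there is a Polish group $K_0$ that has every Polish group as a continuous homomorphic image. By Theorem~\ref{thm:A} there is a zero-dimensional Polish group $G_0$ with a continuous surjective homomorphism onto $K_0$. Composing, every Polish group is a continuous homomorphic image of $G_0$.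
\end{proof}

\begin{thebibliography}{9}

\bibitem{compactifications}
\emph{Compactifications of $\mathbb N$ and Polishable subgroups of $S_\infty$},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 89204}.

\bibitem{ding}
L. Ding, \emph{On surjectively universal Polish groups}, Adv. Math. 231 (2012), 2557--2572.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
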